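\title{Positive compact operators do not detect the positive approximation property}

\begin{abstract}
By a theorem of Grothendieck, a Banach space $X$ has the approximation property if and only if every compact operator from an arbitrary Banach space into $X$ is a norm limit of finite rank operators. We show that the literal analogue for Banach lattices and positive operators is false. We construct an order continuous Banach lattice $X$ that fails the compact approximation property, and hence the positive approximation property, while every positive compact operator from an arbitrary Banach lattice into $X$ is a norm limit of positive finite rank operators. The analogue becomes true if the domains are allowed to be ordered Banach spaces, or if $X$ is assumed to have the positive compact approximation property.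
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, scalars are real and operators are bounded and linear. The identity of an infinite dimensional Banach space is not a norm limit of compact operators, so one asks for approximation on compact sets instead. A Banach space $X$ has the \emph{approximation property} (AP) if for every compact set $K\subset X$ and every $\varepsilon>0$ there is a finite rank operator $S$ on $X$ with $\|Sx-x\|<\varepsilon$ for all $x\in K$. It has the \emph{compact approximation property} (CAP) if the same holds with $S$ compact. When $X$ is a Banach lattice with positive cone $X_+$, it is natural to require that $S$ respect the order, that is, $S(X_+)\subset X_+$. This gives the \emph{positive approximation property} (PAP), where $S$ is positive and of finite rank, and the \emph{positive compact approximation property} (PCAP), where $S$ is positive and compact. From the definitions, PAP $\Rightarrow$ AP $\Rightarrow$ CAP and PAP $\Rightarrow$ PCAP $\Rightarrow$ CAP. The spaces $c_0$, $\ell_p$ and $L_p[0,1]$ with $1\le p<\infty$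 have the PAP: the coordinate projections, respectively the averages over dyadic intervals, are positive finite rank contractions that converge to the identity pointwise, hence uniformly on compact sets.

Write $\mathcal K(Y,X)$ and $\mathcal F(Y,X)$ for the compact and the finite rank operators from $Y$ to $X$, and let a bar denote closure in the operator norm. Grothendieck proved that a Banach space $X$ has the AP if and only if $\mathcal K(Y,X)=\overline{\mathcal F(Y,X)}$ for every Banach space $Y$. For Banach lattices $X$ and $Y$, let $\mathcal K(Y,X)_+$ and $\mathcal F(Y,X)_+$ be the sets of positive operators in these classes, and consider the equality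
\begin{equation}\label{eq:KF}
\mathcal K(Y,X)_+=\overline{\mathcal F(Y,X)_+}.
\end{equation}
The inclusion $\supset$ always holds, because norm limits of finite rank operators are compact and $X_+$ is closed. The following question comes from \cite{PAP}.

\begin{quote}
\emph{Is it true that a Banach lattice $X$ has the PAP if and only if \eqref{eq:KF} holds for every Banach lattice $Y$?}
\end{quote}

One half is immediate, and it does not need a lattice structure on the domain. By an \emph{ordered Banach space} we mean a Banach space $E$ with a closed convex cone $E_+$; an operator from $E$ to $X$ is \emph{positive} if it maps $E_+$ into $X_+$. Every Banach lattice is an ordered Banach space.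

\begin{proposition}\label{prop:easy}
Let $X$ be a Banach lattice with the PAP and $E$ an ordered Banach space. Then every positive compact operator $T:E\to X$ is a norm limit of positive finite rank operators. In particular, \eqref{eq:KF} holds for every Banach lattice $Y$.
\end{proposition}

\begin{proof}
Let $\varepsilon>0$, and let $S$ be given by the PAP for $\varepsilon$ and for the closure $K$ of the image of the unit ball of $E$ under $T$. Then $ST$ is positive, has finite rank, and $\|ST-T\|\le\varepsilon$.
\end{proof}

For the other half, the analogy with Grothendieck's theorem suggests the answer yes. The natural proof would run as follows. Given a compact set $K\subset X$, build a Banach space $E\subset X$ that contains $K$ and whose inclusion $j:E\to X$ is compact, approximate $j$ in norm by a finite rank operator, and turn that operator into one defined on $X$. The space $E$ arises as a quotient of $\ell_1$. It inherits the cone $E\cap X_+$, but there is no reason for it to be a lattice. Passing to $\ell_1$ itself loses all information, since \eqref{eq:KF} holds for $Y=\ell_1$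 and every $X$. Indeed, if $T:\ell_1\to X$ is positive and compact, choose a finite $\varepsilon$-net for $\{Te_n\}$ among the vectors $Te_n$ and let $Se_n$ be a point of the net within $\varepsilon$ of $Te_n$; then $S\in\mathcal F(\ell_1,X)_+$ and $\|S-T\|=\sup_n\|Se_n-Te_n\|\le\varepsilon$. So lattice domains may be too weak a test, and our main result says that they are.

\begin{theorem}\label{thm:A}
There is an order continuous Banach lattice $X$ which fails the CAP, hence also the AP and the PAP, but for which $\mathcal K(Y,X)_+=\overline{\mathcal F(Y,X)_+}$ for every Banach lattice $Y$.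
\end{theorem}

Thus the answer to the question is no: the ``only if'' half holds and the ``if'' half fails. The second theorem, which is not needed for the first, describes two ways to repair the statement.

\begin{theorem}\label{thm:B}
For a Banach lattice $X$ the following are equivalent.
\begin{itemize}
\item[(1)] $X$ has the PAP.
\item[(2)] For every ordered Banach space $E$, every positive compact operator $T:E\to X$ is a norm limit of positive finite rank operators.
\item[(3)] $X$ has the PCAP, and $\mathcal K(Y,X)_+=\overline{\mathcal F(Y,X)_+}$ for every Banach lattice $Y$.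
\item[(4)] $X$ has the PCAP, and $\mathcal K(X,X)_+=\overline{\mathcal F(X,X)_+}$.
\end{itemize}
\end{theorem}

By the implication (3)$\Rightarrow$(1), every counterexample to the question must fail the PCAP. This is why the lattice in Theorem~\ref{thm:A} is built to defeat compact operators and not only those of finite rank.

The space $X$ consists of integrable functions on the set of branches of a tree. Its norm makes it expensive to move mass from a node to the siblings of that node. A trace argument shows that a compact operator, positive or not, has to move mass in this way, and therefore cannot be close to the identity (Sections~\ref{sec:X} and~\ref{sec:CAP}). On the other hand, a positive operator from a Banach lattice into $X$ is described by a family of probability measures on the branches, and compactness makes these measures atomless. An atomless measure already charges the siblings of its heaviest node, again and again along almost every branch, and exactly this part of the mass can be averaged at bounded cost (Section~\ref{sec:approx}). Theorem~\ref{thm:B} is proved in Section~\ref{sec:B}.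

\section{Standard facts}\label{sec:facts}

The closed unit ball of a Banach space $Z$ is $B_Z$; for $z^*\in Z^*$ and $x\in X$, the operator $z\mapsto z^*(z)x$ is denoted by $z^*\otimes x$; and $X$ is regarded as a subspace of $X^{**}$.

\medskip\noindent\textbf{Banach lattices.} A Banach lattice is a vector lattice $Z$ with a complete norm such that $|z|\le|z'|$ implies $\|z\|\le\|z'\|$. Every element is a difference of two positive ones. The dual $Z^*$, ordered by the cone $Z^*_+$ of functionals that are nonnegative on $Z_+$, is again a Banach lattice. Since $Z_+$ is a closed convex cone, the Hahn--Banach theorem shows that $z\in Z_+$ if and only if $z^*(z)\ge0$ for all $z^*\in Z^*_+$. A positive operator $T$ between Banach lattices satisfies $|Tz|\le T|z|$, and its adjoint is positive. The lattice $Z$ is \emph{order continuous} if every decreasing net with infimum $0$ converges to $0$ in norm; equivalently, every increasing sequence in $Z_+$ that has an upper bound converges in norm.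

\medskip\noindent\textbf{Kakutani's theorem.} Let $Z$ be a Banach lattice and $0\ne u\in Z_+$. The principal ideal $I_u=\{z:|z|\le cu\text{ for some }c\ge0\}$, with the norm $\|z\|_u=\inf\{c:|z|\le cu\}$, is an AM-space with unit $u$. There are a compact Hausdorff space $M$ and a linear bijection $\kappa:C(M)\to I_u$ such that $\kappa(1)=u$, $\kappa(g)\ge0$ if and only if $g\ge0$, and $\kappa(|g|)=|\kappa(g)|$, the modulus being taken in $Z$. Consequently $\|\kappa(g)\|\le\|u\|\,\|g\|_\infty$.

\medskip\noindent\textbf{Mazur's theorem.} The weak closure and the norm closure of a convex set coincide. We shall use the following consequence.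

\begin{lemma}\label{lem:mazur}
If $z_1\ge z_2\ge\dots\ge0$ in a Banach lattice and $z_N\to0$ weakly, then $\|z_N\|\to0$.
\end{lemma}

\begin{proof}
Given $\varepsilon>0$, some convex combination $\sum_i\lambda_iz_{N_i}$ has norm less than $\varepsilon$. For $N\ge\max_iN_i$ we have $0\le z_N\le\sum_i\lambda_iz_{N_i}$, so $\|z_N\|<\varepsilon$.
\end{proof}

\medskip\noindent\textbf{Compact operators.} Let $R:Y\to X$ be compact. Then $R^*$ is weak*-to-norm continuous on $B_{X^*}$, because a bounded weak* convergent net converges uniformly on the compact set $\overline{R(B_Y)}$. Also $R^{**}(Y^{**})\subset X$, because $B_Y$ is weak* dense in $B_{Y^{**}}$ and $\overline{R(B_Y)}$ is weak* closed in $X^{**}$.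

\medskip\noindent\textbf{Random signs.} For a finite set $I$, let $\mathbb E_\xi$ denote the average over all $\xi\in\{\pm1\}^I$. Since $\mathbb E_\xi\,\xi_i\xi_j$ is $1$ for $i=j$ and $0$ otherwise, every bilinear form $\Phi$ satisfies
\begin{equation}\label{eq:signs}
\mathbb E_\xi\,\Phi\Big(\sum_{i\in I}\xi_ix_i,\sum_{i\in I}\xi_iy_i\Big)=\sum_{i\in I}\Phi(x_i,y_i).
\end{equation}

\section{The lattice $X$}\label{sec:X}

\subsection{A tree and an averaged diagonal}\label{sub:tree}

Let $V_0,V_1,\dots$ be finite sets with at least two elements each; they will be fixed in Section~\ref{sub:poly}. Let $\Omega=\prod_{k\ge0}V_k$, a compact metrizable space, with the product $\lambda$ of the uniform probabilities. We write $|C|=\lambda(C)$, $\int f=\int f\,d\lambda$ and $\langle f,\sigma\rangle=\int f\sigma$, and $L_1$, $L_\infty$ refer to $\lambda$. A point of $\Omega$ is $\omega=(v_0,v_1,\dots)$. A \emph{node of level $k$} is a set obtained by fixing the coordinates $v_0,\dots,v_k$, and $\mathcal A_k$ is the set of these nodes. For $A\in\mathcal A_k$ and $a\in V_{k+1}$, the \emph{child}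 $Aa\in\mathcal A_{k+1}$ is the part of $A$ where $v_{k+1}=a$. For $u=(v_0,\dots,v_{k-1})$, let $[u]$ be the set of points that begin with $u$ (so $[u]=\Omega$ if $k=0$), and let $(u,v)\in\mathcal A_k$ be the part of $[u]$ where $v_k=v$. By compactness, the clopen subsets of $\Omega$ are the finite unions of nodes; they generate the Borel $\sigma$-algebra. The averaging operator of level $k$ is
\[
P_kf=\sum_{A\in\mathcal A_k}\Big(\int_Af\Big)\frac{\mathbf 1_A}{|A|}.
\]
By the martingale convergence theorem, $P_kf\to f$ almost everywhere and in $L_1$ for every $f\in L_1$.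

The operators $P_k$ show that $L_1$ has the PAP. We look for a lattice $X$ with $L_\infty\subset X\subset L_1$ in which no compact operator can play their role. To distinguish the identity from compact operators, attach to an operator $S$ on $X$ the numbers
\[
\beta_k(S)=\sum_{A\in\mathcal A_k}\langle S\mathbf 1_A,\mathbf 1_A\rangle .
\]
The quotient $\langle S\mathbf 1_A,\mathbf 1_A\rangle/|A|$ is the diagonal entry of $P_kS$ at the basis vector $\mathbf 1_A$, so $\beta_k(S)$ is the average of the diagonal entries with weights $|A|$. For the identity, $\beta_k=1$ for all $k$. For compact $S$ we shall see that $\beta_k(S)\to0$. For $S=P_n$, one has $\beta_k=1$ when $k\le n$, and $\beta_{n+1}=1/|V_{n+1}|$ because $\langle P_n\mathbf 1_{Aa},\mathbf 1_{Aa}\rangle=|Aa|^2/|A|$ for $A\in\mathcal A_n$. The norm of $X$ has to forbid such a drop for operators that are close to the identity on one fixed compact set.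

Writing $\mathbf 1_A=\sum_a\mathbf 1_{Aa}$ in the first variable and $\mathbf 1_A=\mathbf 1_{Aa}+\mathbf 1_{A\setminus Aa}$ in the second gives
\begin{equation}\label{eq:drop}
\beta_k(S)-\beta_{k+1}(S)=\sum_{A\in\mathcal A_k}\ \sum_{a\in V_{k+1}}\langle S\mathbf 1_{Aa},\mathbf 1_{A\setminus Aa}\rangle .
\end{equation}
The drop is the total mass that $S$ moves from the nodes of level $k+1$ to their siblings. A term by term estimate would need $\|\mathbf 1_{Aa}\|_X\,\|\mathbf 1_{A\setminus Aa}\|_{X^*}$ to be much smaller than $|Aa|$. This is impossible when $\|\mathbf 1_{A\setminus Aa}\|_{X^*}$ does not depend on $a$, since $Aa\subset A\setminus Aa'$ for $a'\ne a$ gives $|Aa|\le\|\mathbf 1_{Aa}\|_X\|\mathbf 1_{A\setminus Aa'}\|_{X^*}$. The way out is to collect many terms of \eqref{eq:drop} into one by random signs, which a lattice norm does not see.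

Suppose that for each $a\in V_{k+1}$ a partition $\Pi_a$ of $V_k$ is given. For $u\in\prod_{i<k}V_i$, $a\in V_{k+1}$ and a block $\ell\in\Pi_a$, define the \emph{strip} and the \emph{test set} of level $k$,
\begin{align*}
G_{u,a,\ell}&=\{\omega\in[u]:\ v_k\in\ell,\ v_{k+1}=a\},\\
D_{u,a,\ell}&=\{\omega\in[u]:\ v_k\in\ell,\ v_{k+1}\ne a\};
\end{align*}
see Figure~\ref{fig:strip}. For fixed $k$ the strips of level $k$ partition $\Omega$, because a point determines $u$, $v_k$, $a=v_{k+1}$ and the block of $\Pi_a$ that contains $v_k$. For $G=G_{u,a,\ell}$, $D=D_{u,a,\ell}$ and $\xi\in\{\pm1\}^\ell$ put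
\[
x_{G,\xi}=\sum_{v\in\ell}\xi_v\mathbf 1_{(u,v)a},\qquad b_{G,\xi}=\sum_{v\in\ell}\xi_v\mathbf 1_{(u,v)\setminus(u,v)a}.
\]
Then $|x_{G,\xi}|=\mathbf 1_G$ and $|b_{G,\xi}|=\mathbf 1_D$, and $\langle x_{G,\xi},b_{G,\xi}\rangle=0$ since $G\cap D=\emptyset$. In \eqref{eq:drop}, fix $u$ and $a$, group the nodes $A=(u,v)$ according to the block of $\Pi_a$ that contains $v$, and apply \eqref{eq:signs} to each block. The result is
\begin{equation}\label{eq:grouped}
\beta_k(S)-\beta_{k+1}(S)=\sum_{G\text{ of level }k}\mathbb E_\xi\,\langle Sx_{G,\xi}-x_{G,\xi},\,b_{G,\xi}\rangle .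
\end{equation}
Now it suffices that $\|\mathbf 1_G\|_X\|\mathbf 1_D\|_{X^*}$ be much smaller than $|G|$. We force $\|\mathbf 1_D\|_{X^*}\le1/w_k$ by requiring $\|f\|\ge w_k\int_D|f|$ for a large weight $w_k$. The price is that $\|\mathbf 1_G\|\ge w_k|G\cap D'|$ for every test set $D'$ of level $k$, so every such $D'$ must cover only a small part of $G$. For $a\ne a'$ the set $D_{u,a',\ell'}$ covers the proportion $|\ell\cap\ell'|/|\ell|$ of $G_{u,a,\ell}$. This proportion can equal $1$ if $\Pi_a$ does not depend on $a$. We need partitions that are transversal to each other.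

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.6]
\fill[gray!25] (1,0) rectangle (5,6);
\fill[gray!85] (1,3) rectangle (5,4);
\draw[gray!60] (0,0) grid (10,6);
\draw[very thick] (4,0) rectangle (8,1);
\draw[very thick] (4,2) rectangle (8,6);
\node[left] at (0,3.5) {$a$};
\node[left] at (0,1.5) {$a'$};
\draw[<->] (1,-0.4) -- node[below] {$\ell$} (5,-0.4);
\draw[<->] (4,6.4) -- node[above] {$\ell'$} (8,6.4);
\node[below] at (8.5,-0.3) {$v_k\in V_k$};
\node[right] at (10.1,3) {$v_{k+1}\in V_{k+1}$};
\end{tikzpicture}
\caption{Schematic view of the set $[u]$: columns are the nodes $(u,v)$ of level $k$ and cells are their children. The strip $G_{u,a,\ell}$ is dark, its own test set $D_{u,a,\ell}$ is light, and a test set $D_{u,a',\ell'}$ with $a'\ne a$ is outlined. The outlined set meets the strip only in the columns of $\ell\cap\ell'$.}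
\label{fig:strip}
\end{figure}

\subsection{Partitions by graphs of polynomials}\label{sub:poly}

In the plane over a field with $Q$ elements, the graphs of $c+a_1x$ with fixed slope $a_1$ form a partition into $Q$ blocks of $Q$ points, and graphs of different slopes meet in one point. This yields only $Q$ partitions, while we need one for each element of the next alphabet. Polynomials of degree at most $d$ without constant term yield $Q^d$ partitions, at the cost of intersections of up to $d$ points. The value $d=4$ allows the field to be squared at each level.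

For $k\ge0$ let
\[
Q_k=2^{2^{k+3}},\qquad w_k=2^{k^2}.
\]
Then $Q_{k+1}=Q_k^2$, and $w_k\le Q_k$ because $2^{k/2}\ge k/2$ gives $2^{k+3}\ge2k^2$. Let $\mathbb F_k$ be the field with $Q_k$ elements and $V_k=\mathbb F_k\times\mathbb F_k$. Since $|V_{k+1}|=Q_{k+1}^2=Q_k^4$, we can fix a bijection $a\mapsto(a_1,a_2,a_3,a_4)$ from $V_{k+1}$ onto $\mathbb F_k^4$. For $a\in V_{k+1}$ let $\Pi_a$ be the partition of $V_k$ into the $Q_k$ blocks
\[
\{(x,y):\ y=c+a_1x+a_2x^2+a_3x^3+a_4x^4\},\qquad c\in\mathbb F_k .
\]
Each block has $Q_k$ elements, which is the proportion $1/Q_k$ of $V_k$. If $a\ne a'$, $\ell\in\Pi_a$ and $\ell'\in\Pi_{a'}$, then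
\begin{equation}\label{eq:four}
|\ell\cap\ell'|\le4,
\end{equation}
because a nonzero polynomial of degree at most $4$ has at most $4$ roots in a field. For a test set of level $k$,
\begin{equation}\label{eq:size}
|D_{u,a,\ell}|\le|[u]|/Q_k\le|[u]|/w_k .
\end{equation}

\subsection{The norm}

Let $\mathcal D$ consist of $\Omega$, with weight $w_\Omega=1$, and of all test sets $D$ of all levels $k\ge0$, with weight $w_D=w_k$. There are finitely many test sets of each level. Let $X$ be the set of all $f\in L_1$ such that, for every $\varepsilon>0$, only finitely many $D\in\mathcal D$ satisfy $w_D\int_D|f|>\varepsilon$, and put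
\[
\|f\|=\sup_{D\in\mathcal D}\ w_D\int_D|f| .
\]

\begin{proposition}\label{prop:X}
With the almost everywhere order, the following hold.
\begin{itemize}
\item[(a)] $X$ is an order continuous Banach lattice, and $\|f\|_1\le\|f\|$. If $f\in X$, $g\in L_1$ and $|g|\le|f|$, then $g\in X$.
\item[(b)] $L_\infty\subset X$ and $\|\mathbf 1_\Omega\|=1$.
\item[(c)] If $\sigma\in L_\infty$ vanishes outside $D\in\mathcal D$, then $|\langle f,\sigma\rangle|\le w_D^{-1}\|\sigma\|_\infty\|f\|$ for $f\in X$. In particular every $\sigma\in L_\infty$ acts on $X$ by integration, and $\|\sigma\|_{X^*}\le\|\sigma\|_\infty$.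
\item[(d)] $L_\infty$ is norm dense in $X^*$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) The last assertion and the monotonicity of the norm follow from the definition, and $\|f\|_1\le\|f\|$ because $\Omega\in\mathcal D$. Let $(f_n)$ be a Cauchy sequence in $X$, and let $f$ be its limit in $L_1$. With $\varepsilon_n=\sup_{m\ge n}\|f_m-f_n\|$, every $D$ satisfies $w_D\int_D|f-f_n|=\lim_mw_D\int_D|f_m-f_n|\le\varepsilon_n$. Hence $w_D\int_D|f|\le w_D\int_D|f_n|+\varepsilon_n$, which gives $f\in X$, and $\|f-f_n\|\le\varepsilon_n\to0$. For order continuity, let $0\le f_n\uparrow$ with $f_n\le f\in X$, and let $g\le f$ be the pointwise limit, so $g\in X$. Given $\varepsilon>0$, all but finitely many $D$ satisfy $w_D\int_D(g-f_n)\le w_D\int_Df\le\varepsilon$ for all $n$, and for the remaining ones $w_D\int_D(g-f_n)\to0$ by monotone convergence.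

(b) By \eqref{eq:size}, a test set of level $k$ has $w_D|D|\le|[u]|\le2^{-k}$. So $\mathbf 1_\Omega\in X$, its norm is attained at $D=\Omega$, and $L_\infty\subset X$ by (a).

(c) We have $|\langle f,\sigma\rangle|\le\|\sigma\|_\infty\int_D|f|$. For the last assertion take $D=\Omega$.

(d) The map $f\mapsto(w_Df|_D)_{D\in\mathcal D}$ is an isometry of $X$ into the $c_0$-sum of the spaces $L_1(D)$, whose dual is the $\ell_1$-sum of the spaces $L_\infty(D)$. By the Hahn--Banach theorem, every $x^*\in X^*$ has the form $x^*(f)=\sum_Dw_D\int_Df\sigma_D$ with $\sigma_D\in L_\infty(D)$ and $\sum_D\|\sigma_D\|_\infty<\infty$. By (c), the term with index $D$ has norm at most $\|\sigma_D\|_\infty$ in $X^*$. So the series converges in $X^*$, and its partial sums lie in $L_\infty$.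
\end{proof}

\subsection{Strips have small norm}

\begin{lemma}\label{lem:strip}
For every strip $G$ of level $k\ge1$ we have $\|\mathbf 1_G\|\le2^{1-2k}w_k|G|$.
\end{lemma}

\begin{proof}
Let $G=G_{u,a,\ell}$. We bound $\tau(D')=w_{D'}|G\cap D'|/(w_k|G|)$ for each $D'\in\mathcal D$.

If $D'=\Omega$, then $\tau(D')=2^{-k^2}\le2^{1-2k}$, since $k^2\ge2k-1$. If $D'$ has level $m<k$, then $\tau(D')\le w_{k-1}/w_k=2^{1-2k}$.

Let $D'=D_{u',a',\ell'}$ have level $k$. If $u'\ne u$ or $a'=a$, then $G\cap D'=\emptyset$. Otherwise $G\cap D'$ is the part of $G$ where $v_k\in\ell\cap\ell'$, and \eqref{eq:four} gives $\tau(D')\le4/Q_k=2^{2-2^{k+3}}$.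

Let $D'$ have level $m\ge k+1$. Then $v_k$ takes a single value $v$ on $D'$, and the part of $G$ where $v_k=v$ has measure at most $|G|/Q_k$. For $m=k+1$ this gives $\tau(D')\le w_{k+1}/(w_kQ_k)=2^{2k+1-2^{k+3}}$. For $m\ge k+2$, the set $D'$ also forces $v_m$ into a block $\ell'$ of proportion $1/Q_m$, and $v_m$ is independent of the coordinates $v_0,\dots,v_{k+1}$ that determine $G\cap\{v_k=v\}$. Hence $\tau(D')\le w_m/(w_kQ_kQ_m)\le1/Q_k=2^{-2^{k+3}}$.

Since $2^{k+3}\ge8k$, the exponents $2-2^{k+3}$, $2k+1-2^{k+3}$ and $-2^{k+3}$ are all at most $1-2k$.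
\end{proof}

\begin{example}\label{ex:Pk}
The effect of the norm is visible on a single strip $G$ of level $k\ge1$ with test set $D$. Every node of level $k$ has $Q_k^4$ children, so $P_k\mathbf 1_G=Q_k^{-4}\mathbf 1_{G\cup D}$ and $|D|=(Q_k^4-1)|G|$. Therefore $\|P_k\mathbf 1_G\|\ge w_k(1-Q_k^{-4})|G|\ge w_k|G|/2$, and Lemma~\ref{lem:strip} gives $\|P_k\mathbf 1_G\|\ge4^{k-1}\|\mathbf 1_G\|$. Averaging moves almost all the mass of $G$ into the one test set that did not see it before, and $\|P_k\|\ge4^{k-1}$ on $X$.
\end{example}

\section{$X$ fails the compact approximation property}\label{sec:CAP}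

Compactness enters through the next lemma, which is used again in Section~\ref{sec:approx}. For $\xi\in\{\pm1\}^{\mathcal A_N}$ let $\sigma_\xi=\sum_{A\in\mathcal A_N}\xi_A\mathbf 1_A$. By Proposition~\ref{prop:X}, $\|\sigma_\xi\|_X=\|\mathbf 1_\Omega\|=1$ and $\|\sigma_\xi\|_{X^*}\le1$.

\begin{lemma}\label{lem:signs}
Let $Y$ be a Banach space and $R:Y\to X$ a compact operator. Then $\mathbb E_\xi\|R^*\sigma_\xi\|\to0$ as $N\to\infty$.
\end{lemma}

\begin{proof}
Let $\delta>0$ and let $f_1,\dots,f_r\in X$ be a $\delta$-net for $R(B_Y)$. Then
\[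
\|R^*\sigma_\xi\|=\sup_{y\in B_Y}|\langle Ry,\sigma_\xi\rangle|\le\delta+\sum_{i=1}^r|\langle f_i,\sigma_\xi\rangle| .
\]
By the Cauchy--Schwarz inequality and \eqref{eq:signs},
\[
\mathbb E_\xi|\langle f_i,\sigma_\xi\rangle|\le\Big(\sum_{A\in\mathcal A_N}\Big(\int_Af_i\Big)^2\Big)^{1/2}\le\Big(\|f_i\|_1\max_{A\in\mathcal A_N}\int_A|f_i|\Big)^{1/2}.
\]
The right side tends to $0$, because nodes of level $N$ have measure at most $2^{-N}$ and the integral of $|f_i|$ is absolutely continuous. So $\limsup_N\mathbb E_\xi\|R^*\sigma_\xi\|\le\delta$.
\end{proof}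

The gain $2^{1-2k}$ in Lemma~\ref{lem:strip} is now split into two factors. One makes the test vectors tend to zero, so that they form a compact set; the other makes the drops \eqref{eq:grouped} summable. For a strip $G$ of level $k\ge1$ and signs $\xi$ let
\[
z_{G,\xi}=\frac{2^k}{w_k|G|}\,x_{G,\xi},\qquad\text{so that}\qquad\|z_{G,\xi}\|\le2^{1-k}.
\]
There are finitely many such vectors of each level, so the set
\[
K=\{0\}\cup\{|A|^{-1}\mathbf 1_A:A\in\mathcal A_1\}\cup\{z_{G,\xi}:G\text{ a strip of level }k\ge1\}
\]
is compact.

\begin{proposition}\label{prop:CAP}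
Every compact operator $S$ on $X$ satisfies $\sup_{z\in K}\|Sz-z\|\ge\frac12$. In particular $X$ fails the CAP.
\end{proposition}

\begin{proof}
Let $\eta=\sup_{z\in K}\|Sz-z\|$ and $\beta_k=\beta_k(S)$.

\emph{The start.} For $A\in\mathcal A_1$ we have $\|S\mathbf 1_A-\mathbf 1_A\|\le\eta|A|$ and $\|\mathbf 1_A\|_{X^*}\le1$, so $\langle S\mathbf 1_A,\mathbf 1_A\rangle\ge(1-\eta)|A|$. Summing over $A$ gives $\beta_1\ge1-\eta$.

\emph{The drops.} Let $G$ be a strip of level $k\ge1$. Then $\|Sx_{G,\xi}-x_{G,\xi}\|\le\eta2^{-k}w_k|G|$, and $b_{G,\xi}$ is bounded by $1$ and vanishes outside a test set of level $k$. By Proposition~\ref{prop:X}(c), the term of \eqref{eq:grouped} that belongs to $G$ is at most $\eta2^{-k}|G|$ in absolute value. The strips of level $k$ partition $\Omega$, so $|\beta_k-\beta_{k+1}|\le\eta2^{-k}$.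

\emph{The limit.} By \eqref{eq:signs} and Lemma~\ref{lem:signs} with $N=k$,
\[
|\beta_k|=|\mathbb E_\xi\langle S\sigma_\xi,\sigma_\xi\rangle|\le\mathbb E_\xi\,\|S^*\sigma_\xi\|\,\|\sigma_\xi\|_X\to0 .
\]
Hence $1-\eta\le\beta_1=\sum_{k\ge1}(\beta_k-\beta_{k+1})\le\eta$.
\end{proof}

\section{Positive compact operators into $X$}\label{sec:approx}

In this section $Y$ is a Banach lattice and $T:Y\to X$ is positive and compact. We prove that $T\in\overline{\mathcal F(Y,X)_+}$.

\subsection{Reduction to weak convergence}

Direct norm estimates for $T$ minus an approximant seem out of reach, since nothing is known about $Y$. The following argument of Kalton replaces them by a uniform bound and a weak limit.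

\begin{lemma}\label{lem:kalton}
Let $Y$ and $Z$ be Banach spaces and $T,S_1,S_2,\dots\in\mathcal K(Y,Z)$. Suppose that $\sup_n\|S_n\|<\infty$ and that $S_n^{**}y^{**}\to T^{**}y^{**}$ weakly in $Z$ for every $y^{**}\in Y^{**}$. Then $T$ is a norm limit of convex combinations of the $S_n$.
\end{lemma}

\begin{proof}
Let $\Lambda=B_{Z^*}\times B_{Y^{**}}$, both factors with the weak* topology; it is compact. For $R\in\mathcal K(Y,Z)$ let $\widehat R(z^*,y^{**})=y^{**}(R^*z^*)=z^*(R^{**}y^{**})$. If $(z_\alpha^*,y_\alpha^{**})\to(z^*,y^{**})$ in $\Lambda$, then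
\[
|\widehat R(z_\alpha^*,y_\alpha^{**})-\widehat R(z^*,y^{**})|\le\|R^*z_\alpha^*-R^*z^*\|+|(y_\alpha^{**}-y^{**})(R^*z^*)|\to0,
\]
so $\widehat R\in C(\Lambda)$, and $\|\widehat R\|_\infty=\|R^*\|=\|R\|$. The sequence $(\widehat S_n)$ is bounded and converges pointwise to $\widehat T$. By the Riesz representation theorem and dominated convergence it converges weakly in $C(\Lambda)$. By Mazur's theorem, convex combinations of the $\widehat S_n$ converge to $\widehat T$ uniformly, and $R\mapsto\widehat R$ is a linear isometry.
\end{proof}

Two features of this lemma shape what follows. Testing on $Y$ instead of $Y^{**}$ is not enough: the coordinate functionals $S_n:c_0\to\mathbb R$ tend to $0$ pointwise, but each convex combination of them has norm $1$. And dominated convergence needs a sequence, so the approximants must be chosen independently of $y^{**}$.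

The obvious candidates $P_nT$ do not work. Choose a strip $G_k$ of each level $k\ge1$ and define $T:\ell_1\to X$ by $Te_k=2^{-k}\mathbf 1_{G_k}/\|\mathbf 1_{G_k}\|$. This $T$ is positive, and compact since $\|Te_k\|\to0$, but $\|P_kT\|\ge2^{k-2}$ by Example~\ref{ex:Pk}. The level at which we average has to depend on the input, and for this we need coordinates on $Y$.

\subsection{The operator as a family of probability measures}

Let $\varphi=T^*\mathbf 1_\Omega\in Y^*_+$. If $\varphi=0$, then $\int Ty=0$ and hence $Ty=0$ for all $y\ge0$, so $T=0$. Assume $\varphi\ne0$. For clopen $C\subset\Omega$ we have $0\le T^*\mathbf 1_C\le\varphi$, so all these functionals lie in the principal ideal $I_\varphi$ of $Y^*$. Kakutani's theorem turns them into continuous functions, which can be compared, multiplied and divided pointwise. Let $\kappa:C(M)\to I_\varphi$ be as in Section~\ref{sec:facts}, and define $h_C\in C(M)$ by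
\[
\kappa(h_C)=T^*\mathbf 1_C .
\]
Then $0\le h_C\le1$, $h_\Omega=1$, and $C\mapsto h_C$ is additive on disjoint sets. Fix $s\in M$. The set function $C\mapsto h_C(s)$ is a finitely additive probability on the algebra of clopen sets. If a clopen set is the disjoint union of a sequence of clopen sets, then by compactness all but finitely many of them are empty, so the set function is countably additive. By Carath\'eodory's theorem it extends to a Borel probability $\theta_s$ on $\Omega$ with $\theta_s(C)=h_C(s)$ for clopen $C$.

Let $y^{**}\in Y^{**}_+$. The functional $g\mapsto y^{**}(\kappa(g))$ on $C(M)$ is positive, so there is a finite positive Radon measure $\mu=\mu_{y^{**}}$ on $M$ with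
\begin{equation}\label{eq:mu}
\int_Mg\,d\mu=y^{**}(\kappa(g)),\qquad g\in C(M).
\end{equation}
Since $T$ is compact, $f=T^{**}y^{**}$ lies in $X$, and $f\ge0$ because $x^*(f)=y^{**}(T^*x^*)\ge0$ for $x^*\in X^*_+$. For clopen $C$,
\begin{equation}\label{eq:kernel}
\int_Cf=y^{**}(T^*\mathbf 1_C)=\int_Mh_C\,d\mu .
\end{equation}
So an input is a mass distribution $\mu$ on $M$, and $T$ sends the mass at $s$ to $\Omega$ according to $\theta_s$.

\subsection{The approximants}

For $0\le g\in C(M)$ and a node $A$, the positive rank one operator $\kappa(g)\otimes\mathbf 1_A/|A|$ takes the amount $g(s)$ of the mass at $s$ and spreads it uniformly over $A$. The operator $P_nT$ does this with $g=h_A$ for all $A\in\mathcal A_n$. How much may be spread over a node $A$ of level $k$ without harm? A test set of level $k$ that meets $A$ sees the part $A\setminus Aa$ for some $a$, and $\theta_s$ gives that part at least $h_A(s)-\max_{a'}h_{Aa'}(s)$. Spreading no more than this amount is safe, whichever $a$ occurs. The rest is handed down to the children in proportion to $\theta_s$, and the procedure is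 repeated.

For a node $A$ define $m_A:M\to[0,1]$ by
\[
m_A(s)=\max_ah_{Aa}(s)/h_A(s)\ \text{ if }h_A(s)>0,\qquad m_A(s)=1\ \text{ if }h_A(s)=0 .
\]
Fix $n\ge1$. For a node $A$ of level $j\ge n$, let $A^{(k)}$ be the node of level $k\le j$ that contains $A$, and put
\[
\rho_A=h_A\prod_{k=n}^{j-1}m_{A^{(k)}},\qquad g_A=(1-m_A)\rho_A .
\]
Here $\rho_A$ is the mass that arrives at $A$ and $g_A$ is the part that is spread over $A$. Both depend on $n$, which we suppress.

\begin{lemma}\label{lem:rho}
For every node $A$ of level $j\ge n$, the functions $\rho_A$ and $g_A$ are continuous, $0\le g_A\le\rho_A\le h_A$, with $\rho_A=h_A$ if $j=n$, and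
\begin{equation}\label{eq:rec}
g_A\le h_{A\setminus Aa}\ \text{ for all }a\in V_{j+1},\qquad g_A+\sum_a\rho_{Aa}=\rho_A .
\end{equation}
\end{lemma}

\begin{proof}
The inequalities $0\le g_A\le\rho_A\le h_A$ hold since $0\le m\le1$, and the product is empty for $j=n$. On the open set $\{h_A>0\}$ we have $h_{A^{(k)}}\ge h_A>0$, so all factors are continuous there. At a zero of $h_A$, the functions $\rho_A$ and $g_A$ vanish and are continuous because they lie between $0$ and $h_A$. Next, $g_A\le(1-m_A)h_A=h_A-\max_{a'}h_{Aa'}\le h_A-h_{Aa}=h_{A\setminus Aa}$. Finally $\sum_ah_{Aa}=h_A$ gives $\sum_a\rho_{Aa}=m_A\rho_A$.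
\end{proof}

For $N>n$ let $\mathcal A_{n,N}=\mathcal A_n\cup\dots\cup\mathcal A_{N-1}$, and define the approximant and the residual
\[
S_{n,N}=\sum_{A\in\mathcal A_{n,N}}\kappa(g_A)\otimes\frac{\mathbf 1_A}{|A|}\in\mathcal F(Y,X)_+,\qquad r_{n,N}=\sum_{A\in\mathcal A_N}\rho_A\in C(M).
\]
In the rest of this section, sums of the functions $g_A$ run over $A\in\mathcal A_{n,N}$. Applying the identity in \eqref{eq:rec} repeatedly, from a node $A'$ of level $j\in[n,N]$ down to level $N$, we obtain
\begin{equation}\label{eq:tele}
\sum_{A\subset A'}g_A+\sum_{A\in\mathcal A_N,\,A\subset A'}\rho_A=\rho_{A'}\le h_{A'} .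
\end{equation}
For $j=n$ the right side equals $h_{A'}$. Summing over $A'$, every union $C$ of nodes of level $n$ satisfies
\begin{equation}\label{eq:mass}
0\le h_C-\sum_{A\subset C}g_A\le r_{n,N},
\end{equation}
and for $C=\Omega$ we have $\sum_Ag_A+r_{n,N}=1$. In particular $\sum_Ag_A\le1$, $0\le r_{n,N}\le1$, and $r_{n,N}$ decreases in $N$.

\begin{example}\label{ex:R}
Let $Y=\mathbb R$ and $Tt=tf$ with $f=\mathbf 1_G/|G|$, where $G=G_{u,a,\ell}$ is a strip of level $n$. Then $M$ is a point and $h_C=\int_Cf$. For $A=(u,v)$ with $v\in\ell$, all the mass sits on one child: $h_A=h_{Aa}=1/Q_n$, so $m_A=1$ and $g_A=0$. Nothing is spread at level $n$, where $P_n$ would multiply the norm by at least $4^{n-1}$. For a node $A\subset G$ of level $j>n$ we have $h_A=|A|/|G|$ and $m_A=\nu_j:=1/|V_{j+1}|$, and nodes disjoint from $G$ have $h_A=0$. So level $j$ contributes $(1-\nu_j)\nu_{n+1}\cdots\nu_{j-1}f$ to $S_{n,N}1$. The sum telescopes: $S_{n,N}1=(1-r_{n,N})f$ with $r_{n,N}=\nu_{n+1}\cdots\nu_{N-1}\to0$ as $N\to\infty$.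
\end{example}

\begin{example}\label{ex:id}
The definitions make sense for positive $T$ that is not compact. Let $T$ be the identity of $X$. If $A,A'$ are disjoint nodes and $0\le\psi\le\mathbf 1_A$, $\psi\le\mathbf 1_{A'}$ in $X^*$, then $\psi(f)=\psi(f\mathbf 1_A)+\psi(f\mathbf 1_{\Omega\setminus A})\le\int_{A'}f\mathbf 1_A+\int_Af\mathbf 1_{\Omega\setminus A}=0$ for $f\ge0$. Hence $\min(h_A,h_{A'})=0$, so $\max_ah_{Aa}=\sum_ah_{Aa}=h_A$ and $m_A=1$ for every node. Thus $S_{n,N}=0$ and $r_{n,N}=1$: each $\theta_s$ is a point mass, and nothing is ever spread.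
\end{example}

Three things remain to be shown: the $S_{n,N}$ are uniformly bounded, the residual tends to zero, and the weak limit is $T$.

\subsection{The uniform bound}

\begin{lemma}\label{lem:bound}
For all $N>n\ge1$ we have $\|S_{n,N}\|\le3\|T\|$.
\end{lemma}

\begin{proof}
For $D\in\mathcal D$ we have $S_{n,N}^*\mathbf 1_D=\kappa(b_D)$ with $b_D=\sum_Ag_A|A\cap D|/|A|$. We claim that
\begin{equation}\label{eq:claim}
b_D\le2h_D+1/w_D\quad\text{on }M .
\end{equation}
For $D=\Omega$ this holds since $b_\Omega\le1$. Let $D=D_{u,a,\ell}$ have level $k$, and split the sum according to the level $j$ of $A$.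

\emph{Levels $j<k$.} A node of level $j<k$ that meets $D$ contains $[u]$, so $|A\cap D|/|A|\le|D|/|[u]|\le1/w_k$ by \eqref{eq:size}. These terms contribute at most $w_k^{-1}\sum_Ag_A\le1/w_k$. Mass that was spread before level $k$ is too thin for $D$ to notice.

\emph{Level $j=k$.} Only the nodes $A=(u,v)$ with $v\in\ell$ meet $D$, and $D$ is the disjoint union of the sets $A\setminus Aa$. By \eqref{eq:rec} the contribution is at most $\sum_{v\in\ell}h_{(u,v)\setminus(u,v)a}=h_D$.

\emph{Levels $j>k$.} Let $i=\max(n,k+1)$. If $i\ge N$ there are no such terms. Otherwise $D$ is a union of nodes $A'$ of level $i$, and each $A$ of level $j\ge i$ is either disjoint from $D$ or contained in one of them. By \eqref{eq:tele} the contribution is at most $\sum_{A'}h_{A'}=h_D$.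

This proves \eqref{eq:claim}. Applying $\kappa$ gives $w_DS_{n,N}^*\mathbf 1_D\le2w_DT^*\mathbf 1_D+T^*\mathbf 1_\Omega$, so for $y\ge0$
\[
w_D\int_DS_{n,N}y\le2w_D\int_DTy+\int Ty\le3\|Ty\| .
\]
Taking the supremum over $D$ gives $\|S_{n,N}y\|\le3\|T\|\|y\|$ for $y\ge0$. For general $y$ use $|S_{n,N}y|\le S_{n,N}|y|$.
\end{proof}

\subsection{The residual tends to zero}

Example~\ref{ex:id} shows that point masses are the obstruction. We show first that compactness removes them, and then that they are the only obstruction.

\begin{lemma}\label{lem:atomless}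
Let $q_N=\sum_{A\in\mathcal A_N}h_A^2$ and $M_0=\{s\in M:q_N(s)\to0\}$. Then $\theta_s$ has no atoms for $s\in M_0$, and $\mu_{y^{**}}(M\setminus M_0)=0$ for every $y^{**}\in Y_+^{**}$.
\end{lemma}

\begin{proof}
If $\omega\in A\in\mathcal A_N$, then $\theta_s(\{\omega\})^2\le h_A(s)^2\le q_N(s)$. This gives the first assertion. For $\xi\in\{\pm1\}^{\mathcal A_N}$ let $h_\xi=\sum_A\xi_Ah_A$. Then $\kappa(h_\xi)=T^*\sigma_\xi$, $|h_\xi|\le\sum_Ah_A=1$, and $\kappa(|h_\xi|)=|T^*\sigma_\xi|$. By \eqref{eq:signs}, \eqref{eq:mu} and Lemma~\ref{lem:signs},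
\[
\int_Mq_N\,d\mu=\mathbb E_\xi\int_Mh_\xi^2\,d\mu\le\mathbb E_\xi\int_M|h_\xi|\,d\mu=\mathbb E_\xi\,y^{**}(|T^*\sigma_\xi|)\le\|y^{**}\|\,\mathbb E_\xi\|T^*\sigma_\xi\|\to0 .
\]
The functions $q_N$ are continuous and decrease in $N$, because $\sum_ah_{Aa}^2\le h_A^2$. Their limit is a nonnegative Borel function with integral $0$, so it vanishes $\mu$-almost everywhere.
\end{proof}

The next lemma concerns a single measure; its proof is a form of L\'evy's conditional Borel--Cantelli lemma. Let $A_k(\omega)$ be the node of level $k$ that contains $\omega$.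

\begin{lemma}\label{lem:BC}
Let $\theta$ be a Borel probability on $\Omega$ without atoms. For a node $A$ let $m(A)=\max_a\theta(Aa)/\theta(A)$ if $\theta(A)>0$ and $m(A)=1$ otherwise. For $N\ge n$ let $p_N(\omega)=\prod_{k=n}^{N-1}m(A_k(\omega))$. Then $\int p_N\,d\theta\to0$ as $N\to\infty$.
\end{lemma}

\begin{proof}
For each node $A$ choose a child $A^\sharp$ of maximal measure, and let $J_N$ be the set of $\omega$ with $A_{N+1}(\omega)\ne A_N(\omega)^\sharp$, the branches that avoid the heaviest child at step $N$. For $A\in\mathcal A_N$ we have $\theta(A\cap J_N)=\theta(A)-\theta(A^\sharp)=(1-m(A))\theta(A)$. On $A$ the function $p_N$ is constant and $p_{N+1}=m(A)p_N$. Summing over $A$,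
\[
\int p_N\mathbf 1_{J_N}\,d\theta=\int p_N\,d\theta-\int p_{N+1}\,d\theta .
\]
Hence $\int\sum_{N\ge n}p_N\mathbf 1_{J_N}\,d\theta\le\int p_n\,d\theta=1$, and the series $\sum_Np_N\mathbf 1_{J_N}$ converges $\theta$-almost everywhere. The $p_N$ decrease to a function $p_\infty\ge0$. If the series converges at $\omega$ and $p_\infty(\omega)>0$, then $\omega$ lies in only finitely many $J_N$. Such an $\omega$ is obtained by starting at some node and following the chosen children forever, so there are only countably many of them, and they form a $\theta$-null set. Thus $p_\infty=0$ almost everywhere, and dominated convergence finishes the proof.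
\end{proof}

\begin{lemma}\label{lem:res}
For fixed $n$ we have $\|\kappa(r_{n,N})\|_{Y^*}\to0$ as $N\to\infty$.
\end{lemma}

\begin{proof}
Let $s\in M_0$ and apply Lemma~\ref{lem:BC} to $\theta=\theta_s$. Then $m(A)=m_A(s)$, and by the definition of $\rho_A$ we have $r_{n,N}(s)=\int p_N\,d\theta_s\to0$. For $y^{**}\ge0$, Lemma~\ref{lem:atomless}, the bound $0\le r_{n,N}\le1$ and dominated convergence give $y^{**}(\kappa(r_{n,N}))=\int_Mr_{n,N}\,d\mu\to0$. Every element of $Y^{**}$ is a difference of positive ones, so $\kappa(r_{n,N})\to0$ weakly in $Y^*$. The sequence is positive and decreasing, and Lemma~\ref{lem:mazur} applies.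
\end{proof}

Norm convergence is what allows a stopping level that serves all $y^{**}$ at once. For each $n\ge1$ choose $N(n)>n$ with $\|\kappa(r_{n,N(n)})\|\le1/n$, and put $S_n=S_{n,N(n)}$.

\subsection{The weak limit}

\begin{lemma}\label{lem:weak}
For every $y^{**}\in Y^{**}$, $S_n^{**}y^{**}\to T^{**}y^{**}$ weakly in $X$.
\end{lemma}

\begin{proof}
By linearity let $y^{**}\ge0$, with $\mu$ and $f=T^{**}y^{**}$ as above, and put
\[
f_n=S_n^{**}y^{**}=\sum_{k=n}^{N(n)-1}\gamma_k,\qquad\gamma_k=\sum_{A\in\mathcal A_k}\Big(\int_Mg_A\,d\mu\Big)\frac{\mathbf 1_A}{|A|}\ge0 .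
\]
The construction moves mass only inside nodes of level $n$, so $f_n$ and $f$ have almost the same integrals over coarse sets. To pass from these sets to all of $L_\infty$, which is the dense subspace of $X^*$ at our disposal, we need to know that the $f_n$ do not concentrate on small sets.

\emph{Step 1: coarse sets.} Let $C$ be a union of nodes of level $j\le n$, hence of nodes of level $n$. Then $\int_Cf_n=\int_M\sum_{A\subset C}g_A\,d\mu$, so \eqref{eq:kernel} and \eqref{eq:mass} give
\[
0\le\int_Cf-\int_Cf_n\le\int_Mr_{n,N(n)}\,d\mu\le\|y^{**}\|/n .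
\]
Therefore $\int_Cf_n\to\int_Cf$ for every node $C$, and $\|f_n\|_1\le\|f\|_1$.

\emph{Step 2: uniform integrability.} We show that
\begin{equation}\label{eq:ui}
\omega(t):=\sup_n\int_{\{f_n>2t\}}f_n\to0\quad\text{as }t\to\infty .
\end{equation}
Fix $n$ and $t>0$. For $n\le k<N(n)$ and $A'\in\mathcal A_k$, \eqref{eq:tele} and \eqref{eq:kernel} give
\[
\int_{A'}\sum_{l\ge k}\gamma_l=\int_M\sum_{A\subset A'}g_A\,d\mu\le\int_Mh_{A'}\,d\mu=\int_{A'}f .
\]
This compares the tail of $f_n$ with $f$ on nodes of level $k$, and a stopping time makes use of it. Let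
\[
U_k=\{\gamma_n+\dots+\gamma_{k-1}\le t<\gamma_n+\dots+\gamma_k\}.
\]
Since the $\gamma_l$ are nonnegative, the sets $U_k$ partition $U=\{f_n>t\}$. Each $U_k$ is a union of nodes of level $k$, and $f_n-t\le\sum_{l\ge k}\gamma_l$ on $U_k$. Hence $\int_U(f_n-t)\le\sum_k\int_{U_k}f=\int_Uf$. On $\{f_n>2t\}$ we have $f_n\le2(f_n-t)$, so
\[
\int_{\{f_n>2t\}}f_n\le2\int_Uf,\qquad|U|\le\|f_n\|_1/t\le\|f\|_1/t .
\]
Absolute continuity of the integral of $f$ gives \eqref{eq:ui}.

\emph{Step 3: bounded test functions.} Let $\sigma\in L_\infty$ and $\sigma_j=P_j\sigma$. Then $|\sigma_j|\le\|\sigma\|_\infty$, and $\sigma_j\to\sigma$ almost everywhere and in $L_1$. For all $n$, $j$ and $t>0$, splitting at the height $2t$ gives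
\[
|\langle f_n-f,\sigma\rangle|\le|\langle f_n-f,\sigma_j\rangle|+2\|\sigma\|_\infty\,\omega(t)+2t\|\sigma-\sigma_j\|_1+\int f|\sigma-\sigma_j| .
\]
The first term tends to $0$ as $n\to\infty$ by Step 1, since $\sigma_j$ is a linear combination of indicators of nodes. Then let $j\to\infty$, using dominated convergence for the last term, and finally $t\to\infty$. Thus $\langle f_n,\sigma\rangle\to\langle f,\sigma\rangle$.

\emph{Step 4: all functionals.} By Lemma~\ref{lem:bound}, $\|f_n\|\le3\|T\|\|y^{**}\|$, and $L_\infty$ is norm dense in $X^*$ by Proposition~\ref{prop:X}(d). Hence $x^*(f_n)\to x^*(f)$ for all $x^*\in X^*$.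
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The lattice $X$ is order continuous by Proposition~\ref{prop:X} and fails the CAP by Proposition~\ref{prop:CAP}. Let $Y$ be a Banach lattice and $0\ne T\in\mathcal K(Y,X)_+$. By Lemmas~\ref{lem:bound}, \ref{lem:weak} and~\ref{lem:kalton}, $T$ is a norm limit of convex combinations of the operators $S_n$, and these combinations lie in $\mathcal F(Y,X)_+$. The inclusion $\overline{\mathcal F(Y,X)_+}\subset\mathcal K(Y,X)_+$ was noted in Section~\ref{sec:intro}.
\end{proof}

\begin{remark}
Positivity of $T$ makes the $\theta_s$ probability measures. Compactness is used in Lemma~\ref{lem:atomless}, in the fact that $T^{**}y^{**}$ is an integrable function, and in Lemma~\ref{lem:kalton}. The lattice structure of $Y$ is used for Kakutani's theorem in $Y^*$, without which $\max_ah_{Aa}$ has no meaning, for the equality of the norms of $T^*\sigma_\xi$ and $|T^*\sigma_\xi|$, and for the reductions to positive $y$ and $y^{**}$. It cannot be dropped: since $X$ fails the PAP, Theorem~\ref{thm:B} provides an ordered Banach space $E$ and a positive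 compact operator from $E$ to $X$ that is not a norm limit of positive finite rank operators.
\end{remark}

\section{Ordered domains and the PCAP}\label{sec:B}

The main implication in Theorem~\ref{thm:B} is (2)$\Rightarrow$(1), which follows the outline given in Section~\ref{sec:intro}. The new difficulty is to keep positivity when an operator on $E$ is replaced by one on $X$. In a representation $\sum_ie_i^*\otimes z_i$ of a positive operator the single terms need not be positive, and then a perturbation of the $e_i^*$ may destroy positivity. The following lemma removes this difficulty.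

\begin{lemma}\label{lem:terms}
Let $E$ be an ordered Banach space, $X$ a Banach lattice, $S:E\to X$ a positive finite rank operator and $\delta>0$. Then there are finitely many $e_i^*\in E^*$, nonnegative on $E_+$, and $z_i\in X_+$ with $\|S-\sum_ie_i^*\otimes z_i\|\le\delta$.
\end{lemma}

\begin{proof}
Let $S\ne0$, $H=S(E)$, and let $u\in X_+$ be the sum of the moduli of the elements of a basis of $H$. Then $H\subset I_u$. Let $\kappa:C(M)\to I_u$ be given by Kakutani's theorem and write $\tilde x=\kappa^{-1}(x)$. All norms on $H$ are equivalent, so $\{\tilde x:x\in H,\ \|x\|\le1\}$ is compact in $C(M)$ and hence equicontinuous. Let $\eta>0$. By compactness of $M$ there are points $s_i$ and open neighborhoods $O_i\ni s_i$, finite in number and covering $M$, such that $|\tilde x(s)-\tilde x(s_i)|\le\eta\|x\|$ for $s\in O_i$ and $x\in H$. Let $(\phi_i)$ be a continuous partition of unity with $\phi_i=0$ outside $O_i$. Then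
\[
\Big|\tilde x(s)-\sum_i\tilde x(s_i)\phi_i(s)\Big|\le\sum_i\phi_i(s)|\tilde x(s)-\tilde x(s_i)|\le\eta\|x\| .
\]
Put $z_i=\kappa(\phi_i)\in X_+$ and $e_i^*(e)=\widetilde{Se}(s_i)$. Each $e_i^*$ is bounded since $H$ is finite dimensional, and it is nonnegative on $E_+$ since $S$ and $\kappa^{-1}$ are positive. Finally $\|Se-\sum_ie_i^*(e)z_i\|\le\eta\|u\|\|S\|\|e\|$, and we take $\eta=\delta/(\|u\|\|S\|)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Proposition~\ref{prop:easy} gives (1)$\Rightarrow$(2), and also (1)$\Rightarrow$(3), since the PAP implies the PCAP. For (3)$\Rightarrow$(4) take $Y=X$.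

(4)$\Rightarrow$(1). Let $K\subset X$ be compact and $\varepsilon>0$. Take a positive compact $S$ with $\|Sx-x\|<\varepsilon/2$ on $K$, and then $S'\in\mathcal F(X,X)_+$ with $\|S-S'\|\sup_{x\in K}\|x\|<\varepsilon/2$. Then $\|S'x-x\|<\varepsilon$ on $K$.

(2)$\Rightarrow$(1). Let $X\ne\{0\}$, let $K\subset X$ be compact and $\varepsilon>0$.

\emph{The space $E$.} By Grothendieck's description of compact sets there is a sequence $x_n\to0$ in $X$ with
\[
K\subset K_1=\Big\{\sum_n\lambda_nx_n:\ \sum_n|\lambda_n|\le1\Big\}.
\]
After removing zero terms and inserting a null sequence of nonzero vectors, we may assume $x_n\ne0$ for all $n$. We want a space in which the inclusion into $X$ is compact and the $x_n$ still tend to zero, so we split the decay of $\|x_n\|$ in two. Let $y_n=x_n/\sqrt{\|x_n\|}$, so $\|y_n\|\to0$, and define $W:\ell_1\to X$ by $W\lambda=\sum_n\lambda_ny_n$. The operator $W$ is compact, since its truncation to the first $m$ coordinates differs from it by at most $\sup_{n>m}\|y_n\|$ in norm. Let $E=W(\ell_1)$ with the norm $\|e\|_E=\inf\{\|\lambda\|_1:W\lambda=e\}$. This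 is the quotient of $\ell_1$ by the kernel of $W$, hence a Banach space. The inclusion $j:E\to X$ is compact, because the open unit ball of $E$ is contained in $W(B_{\ell_1})$. We have $\|x_n\|_E\le\sqrt{\|x_n\|}\to0$. So for $\lambda\in\ell_1$ the series $\sum_n\lambda_nx_n$ converges absolutely in $E$, to the same sum as in $X$. In particular $K_1\subset E$, and $\|x\|_E\le c:=\sup_n\sqrt{\|x_n\|}$ for $x\in K_1$. Let $E_+=E\cap X_+$. This convex cone is closed since $j$ is continuous, and $j$ is positive.

By (2) there is a positive finite rank $S:E\to X$ with $\|S-j\|\le\varepsilon/(4c)$. By Lemma~\ref{lem:terms} there is $S'=\sum_ie_i^*\otimes z_i$, with $e_i^*\ge0$ on $E_+$ and $z_i\in X_+$, such that $\|S-S'\|\le\varepsilon/(4c)$.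

\emph{Replacing the $e_i^*$ by positive functionals on $X$.} Let $e^*\in E^*$ be nonnegative on $E_+$. We claim that the sequence $(e^*(x_n))_n$, which lies in $c_0$ because $\|x_n\|_E\to0$, belongs to the norm closure of the convex cone $\{(x^*(x_n))_n:x^*\in X^*_+\}\subset c_0$. Otherwise the Hahn--Banach theorem gives $\lambda\in\ell_1$ with $\sum_n\lambda_nx^*(x_n)\ge0$ for all $x^*\in X^*_+$ and $\sum_n\lambda_ne^*(x_n)<0$. The vector $e=\sum_n\lambda_nx_n\in E$ then satisfies $x^*(e)\ge0$ for all $x^*\in X_+^*$, so $e\in E_+$, while $e^*(e)<0$. This contradiction proves the claim.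

Let $\delta=\varepsilon/(4(1+\sum_i\|z_i\|))$, and choose $x_i^*\in X^*_+$ with $|x_i^*(x_n)-e_i^*(x_n)|\le\delta$ for all $n$. Then $|x_i^*(x)-e_i^*(x)|\le\delta$ for all $x\in K_1$. The operator $S''=\sum_ix_i^*\otimes z_i$ belongs to $\mathcal F(X,X)_+$, and for $x\in K$
\[
\|S''x-x\|\le\|S''x-S'x\|+\|S'x-Sx\|+\|Sx-jx\|\le\frac\varepsilon4+\frac\varepsilon4+\frac\varepsilon4<\varepsilon .
\]
Hence $X$ has the PAP.
\end{proof}

\begin{thebibliography}{1}

\bibitem{PAP}
\emph{Positive approximation properties of Banach lattices},
doi:10.11650/tjm/170807,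
\texttt{https://projecteuclid.org/\allowbreak accountAjax/\allowbreak Download?\allowbreak downloadType=\allowbreak journal+article\allowbreak\&isResultClick=True\allowbreak\&urlId=\allowbreak 10.11650\%2Ftjm\%2F170807}.

\end{thebibliography}
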